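\title{Prime ideals of ramified regular local rings without dim lifts}

\begin{abstract}
Let $Q$ be an unramified regular local ring of mixed characteristic $(0,p)$ and let $R=Q/f$ be a ramified regular local ring. A dim lift of a finitely generated $R$-module $M$ is a finitely generated $Q$-module $L$ with $L/fL\cong M$ and $\dim L=\dim M+1$. We show that for every $p$ there are such a surjection $Q\to R$ and a prime $\mathfrak p$ of $R$ for which $R/\mathfrak p$ has no dim lift. We give an explicit example with $\dim R=5$, prove that examples of dimension $d$ exist if and only if $d\ge4$, and show that such a prime exists whenever $R/pR$ has a regular quotient of dimension at least $5$. The question is reduced to lifting a domain of characteristic $p$ to a flat $\mathbb Z/p^2$-algebra, where the failure of $p$-th powers to be additive gives an obstruction that can be computed.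
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are commutative, and Noetherian unless they are constructed explicitly; $p$ is a prime number. Let $Q$ be a regular local ring and let $R$ be a quotient of $Q$. To lift an $R$-module $M$ to $Q$ is to find a $Q$-module $L$ that restricts to $M$. The condition $L\otimes_QR\cong M$ alone asks for nothing, since $L=M$ satisfies it; a second condition has to say that $L$ spreads out from $\operatorname{Spec}R$ into $\operatorname{Spec}Q$. The strong form of it is homological: we call a finitely generated $Q$-module $L$ a \emph{lift} of $M$ if $L\otimes_Q^{\mathbf L}R\simeq M$, that is, if $L\otimes_QR\cong M$ and $\operatorname{Tor}_i^Q(L,R)=0$ for $i>0$. The weak form only counts dimensions.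

\begin{definition}\label{def:dimlift}
A finitely generated $Q$-module $L$ is a \emph{dim lift} of a finitely generated $R$-module $M$ if $L\otimes_QR\cong M$ and
\[
\dim L+\dim R=\dim Q+\dim M .
\]
If $M$ has a dim lift, we say that $M$ \emph{dimly lifts} to $Q$.
\end{definition}

The equation says that the support of $L$ has the same codimension in $\operatorname{Spec}Q$ as the support of $M$ has in $\operatorname{Spec}R$. In this paper $R=Q/f$ with $f$ a nonzero nonunit. Then $L/fL\cong M$ forces $\dim L\le\dim M+1$, and $L$ is a dim lift exactly when equality holds. The modules $\operatorname{Tor}_i^Q(L,R)$ are the homology of $L\xrightarrow{f}L$, so $L$ is a lift exactly when $L/fL\cong M$ and $f$ is a nonzerodivisor on $L$. In particular a lift of a nonzero module is a dim lift.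

If $Q=R[[T]]$ and $f=T$, every $M$ has the lift $M\otimes_RQ$, because the surjection $Q\to R$ has a ring section. We are interested in a case where no section can exist. A regular local ring $(A,\mathfrak m)$ of mixed characteristic $(0,p)$ is \emph{unramified} if $p\notin\mathfrak m^2$ and \emph{ramified} if $p\in\mathfrak m^2$. Let $Q$ be unramified and $R=Q/f$ ramified. A section $R\to Q$ would map $\mathfrak m_R$ into $\mathfrak m_Q$, hence $p\in\mathfrak m_R^2$ into $\mathfrak m_Q^2$, which is impossible. Every complete ramified regular local ring $R$ occurs in this way: by the Cohen structure theorem it is a quotient of $V[[X_1,\dots,X_d]]$, where $d=\dim R$ and $V$ is a complete discrete valuation ring with uniformizer $p$, and the kernel is a prime of height one, hence principal. In this situation lifts can fail to exist.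

\begin{example}[Hochster]\label{ex:hochster}
Let $Q=\mathbb Z_{(2)}[[x,y,z,a,b,c]]$, $f=2+x^2+x^4+y^4$, $R=Q/f$, and
\[
I=(x^2,y^2,z^2,a^2,b^2,c^2,\ xa+yb+zc).
\]
Then $R$ is a ramified regular local ring and the finite length $R$-module $R/I$ does not lift to $Q$. However, $Q/I$ is a dim lift of $R/I$: it has dimension $1$, since $Q/(I+2Q)$ has finite length and $Q/I$ maps onto $\mathbb Z_{(2)}$.
\end{example}

So the weak condition can hold where the strong one fails. The following question is posed in \cite{Lift}.

\begin{quote}
Consider surjections $Q\to Q/f=R$ with $Q$ an unramified and $R$ a ramified regular local ring. Is there such a surjection and a prime ideal $\mathfrak p$ of $R$ such that $R/\mathfrak p$ does not dimly lift to $Q$?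
\end{quote}

The first cases suggest that there is none. If $\mathfrak p$ is generated by a regular sequence, or is given by a structure theorem in terms of a matrix, one lifts the generators or the matrix; this settles all primes when $\dim R\le3$ (Section~\ref{sec:reductions}). Nevertheless such primes exist, for every residue characteristic.

\begin{theorem}\label{thm:explicit}
Let $Q=\mathbb Z_p[[X_1,\dots,X_5]]$, $r=X_3^p-X_1^pX_2-X_1X_2^p$, $f=p-X_1r$ and $R=Q/f$. Put $\nu=p^2+p+1$, and let $\mathfrak p\subset R$ be the kernel of the map $R\to\mathbb F_p[[s,t]]$ given by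
\[
X_1\mapsto s^p,\quad X_2\mapsto t^p,\quad X_3\mapsto s^pt+st^p,\quad X_4\mapsto s^\nu,\quad X_5\mapsto t^\nu .
\]
Then $Q$ is an unramified and $R$ a ramified regular local ring, and $R/\mathfrak p$ does not dimly lift to $Q$.
\end{theorem}

The map is well defined: in characteristic $p$ we have $(s^pt+st^p)^p=s^{p^2}t^p+s^pt^{p^2}$, so $r$ and $f$ map to $0$. For $p=2$ the theorem concerns $f=2-X_1(X_3^2-X_1^2X_2-X_1X_2^2)$ and $R/\mathfrak p=\mathbb F_2[[s^2,t^2,s^2t+st^2,s^7,t^7]]$. Here $\dim R=5$, and this is not the smallest possible dimension. For a perfect field $k$ of characteristic $p$, let $W(k)$ be its ring of Witt vectors, the complete discrete valuation ring with uniformizer $p$ and residue field $k$; for example $W(\mathbb F_p)=\mathbb Z_p$.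

\begin{theorem}\label{thm:sharp}
Fix a prime $p$ and an integer $d\ge1$. There exist an unramified regular local ring $Q$ of mixed characteristic $(0,p)$, a ramified regular local quotient $R=Q/f$ with $\dim R=d$, and a prime $\mathfrak p$ of $R$ such that $R/\mathfrak p$ does not dimly lift to $Q$, if and only if $d\ge4$. For $d\ge4$ one may take $Q=W(k)[[x_1,\dots,x_d]]$ for any algebraically closed field $k$ of characteristic $p$.
\end{theorem}

In these two theorems $f$ is chosen to suit the prime. The third one starts from a given surjection.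

\begin{theorem}\label{thm:given}
Let $R=Q/f$ with $Q$ an unramified and $R$ a ramified regular local ring. If $R$ has an ideal $\mathfrak b$ containing $p$ such that $R/\mathfrak b$ is regular of dimension at least $5$, then there is a prime $\mathfrak p\supseteq\mathfrak b$ of $R$ such that $R/\mathfrak p$ does not dimly lift to $Q$.
\end{theorem}

For example, let $V'$ be a complete discrete valuation ring with $p\in\mathfrak m_{V'}^2\setminus\{0\}$ and let $R=V'[[x_1,\dots,x_n]]$ with $n\ge5$. With $\mathfrak b=\mathfrak m_{V'}R$ the theorem applies to every presentation $R=Q/f$ with $Q$ unramified. Since $0\ne p\in\mathfrak b$, the hypothesis forces $\dim R\ge6$, so Theorem~\ref{thm:given} does not contain the other two.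

The proofs have a common first step (Section~\ref{sec:reductions}). For a prime, a dim lift can be improved to a lift $Q/\mathfrak q$; and for suitable $f$ the elements $f$ and $p$ generate the same ideal of $Q/\mathfrak q$, so that $Q/\mathfrak q$ is a $p$-torsion-free ring with reduction $R/\mathfrak p$. It remains to find local domains of characteristic $p$ that do not lift to $\mathbb Z/p^2$. Section~\ref{sec:obstruction} describes the obstruction and computes it for the ideal of Example~\ref{ex:hochster}, which is far from prime. We then carry the obstruction into a domain in two ways. In Section~\ref{sec:domain} it is built by hand into a subring of $k[[s,t]]$ with five generators, which gives Theorems~\ref{thm:explicit} and~\ref{thm:given}. In Section~\ref{sec:four} it is placed in a finite length module over a polynomial ring in four variables, and this module is realized as the cohomology of a smooth curve in $\mathbb P^3$, which gives Theorem~\ref{thm:sharp}.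

\section{Dim lifts of prime quotients}\label{sec:reductions}

We use the following facts without further comment. A regular local ring $A$ is a unique factorization domain, and $\dim A/J=\dim A-\operatorname{ht}J$ for every proper ideal $J$. For $0\ne f\in\mathfrak m_A$, the ring $A/f$ is regular if and only if $f\notin\mathfrak m_A^2$. For a nonzero finitely generated module $L$ over a local ring and a nonunit $f$ we have $\dim L/fL\ge\dim L-1$, with equality if $f$ is a nonzerodivisor on $L$.

\subsection{For primes, dim lifts and lifts are the same}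

\begin{lemma}\label{lem:prime}
Let $Q$ be a regular local ring, $0\ne f\in\mathfrak m_Q$, $R=Q/f$, and let $\mathfrak p\subset R$ be a prime with preimage $P\subset Q$. The following are equivalent.
\begin{enumerate}
\item[(i)] $R/\mathfrak p$ dimly lifts to $Q$.
\item[(ii)] There is a prime $\mathfrak q\subset Q$ with $f\notin\mathfrak q$ and $\mathfrak q+fQ=P$.
\item[(iii)] $R/\mathfrak p$ lifts to $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). Let $L$ be a dim lift. Since $L/fL\cong Q/P$ is cyclic, $L\cong Q/J$ for an ideal $J$ by Nakayama's lemma, and comparing annihilators gives $J+fQ=P$. By hypothesis $\dim Q/J=\dim Q/P+1$. The element $f$ may be a zerodivisor on $Q/J$, so we pass to a component of top dimension: choose a prime $\mathfrak q\supseteq J$ with $\dim Q/\mathfrak q=\dim Q/J$. Then $\mathfrak q+fQ\supseteq P$, so $Q/(\mathfrak q+fQ)$ is a quotient of $Q/P$, and its dimension is at least $\dim Q/\mathfrak q-1=\dim Q/P$. A quotient of a local domain by a nonzero ideal has strictly smaller dimension. Hence $\mathfrak q+fQ=P$. If $f$ were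 in $\mathfrak q$, then $\mathfrak q=P$, contradicting $\dim Q/\mathfrak q=\dim Q/P+1$.

(ii)$\Rightarrow$(iii). The element $f$ is a nonzerodivisor on the domain $L=Q/\mathfrak q$, and $L/fL=Q/P$.

(iii)$\Rightarrow$(i). A lift of a nonzero module is a dim lift, as noted in Section~\ref{sec:intro}.
\end{proof}

The proof uses that $Q/P$ is a domain only to see that enlarging $J$ to $\mathfrak q$ does not change $J+fQ$. Example~\ref{ex:hochster} shows that (i)$\Rightarrow$(iii) fails for ideals that are not prime.

\subsection{Ideals of small height}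

\begin{proposition}\label{prop:small}
Let $Q$ be a regular local ring, $f\in\mathfrak m_Q\setminus\mathfrak m_Q^2$, $R=Q/f$, and let $I\subsetneq R$ be an ideal. Then $R/I$ dimly lifts to $Q$ in each of the following cases:
\begin{enumerate}
\item[(a)] $I$ is generated by a regular sequence;
\item[(b)] $R/I$ is Cohen--Macaulay and $\operatorname{ht}I=2$;
\item[(c)] $R/I$ is Gorenstein and $\operatorname{ht}I=3$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $c=\operatorname{ht}I$. If an ideal $J\subset Q$ has image $I$ in $R$, then $J$ is proper, $Q/J\otimes_QR=R/I$, and $\dim Q/J\le\dim R/I+1=\dim Q-c$. Equality holds if and only if $\operatorname{ht}J\le c$, so it suffices to find such a $J$ with $\operatorname{ht}J\le c$.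

(a) The sequence has length $c$. Lift its elements to $Q$; the ideal they generate has height at most $c$ by Krull's height theorem.

(b) By the Auslander--Buchsbaum formula $R/I$ has projective dimension $\dim R-\dim R/I=2$, so there is a resolution $0\to R^m\xrightarrow{\varphi}R^{m+1}\to I\to0$. The Hilbert--Burch theorem says that $I=aI_m(\varphi)$ for some $a\in R$, where $I_m(\varphi)$ is the ideal of $m\times m$ minors. If $a$ were not a unit, $I\subset aR$ would have height at most $1$. So $I=I_m(\varphi)$. Lift the entries of $\varphi$ to $Q$ and let $J=I_m(\tilde\varphi)$. By the Eagon--Northcott bound, a proper ideal generated by the $m\times m$ minors of an $(m+1)\times m$ matrix has height at most $2$.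

(c) By \cite[Theorem 2.1]{BE}, $I$ is generated by the $2m\times2m$ Pfaffians of a $(2m+1)\times(2m+1)$ alternating matrix. Lift the entries above the diagonal to obtain an alternating matrix over $Q$, and let $J$ be generated by its $2m\times2m$ Pfaffians. A proper ideal of this form has height at most $3$ (see \cite{BE}; also J\'ozefiak--Pragacz).
\end{proof}

\begin{corollary}\label{cor:three}
Let $Q$ be a regular local ring and $R=Q/f$ a regular local ring with $f\ne0$ and $\dim R\le3$. Then $R/\mathfrak p$ dimly lifts to $Q$ for every prime $\mathfrak p$ of $R$.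
\end{corollary}

\begin{proof}
Since $R$ is regular, $f\notin\mathfrak m_Q^2$. A prime of height $0$ is zero, a prime of height $1$ is principal, and the maximal ideal is generated by a regular system of parameters; these are case (a). The only other possibility is a prime of height $2$ in dimension $3$. Then $R/\mathfrak p$ is a one-dimensional domain, hence Cohen--Macaulay, and (b) applies.
\end{proof}

If $\dim R=4$, the proposition leaves only primes of height $2$ with $R/\mathfrak p$ not Cohen--Macaulay and primes of height $3$ with $R/\mathfrak p$ not Gorenstein. The example of Section~\ref{sec:four} is of the first kind.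

\subsection{Replacing $f$ by $p$}

The surjections in the question have a normal form.

\begin{lemma}\label{lem:form}
Let $(Q,\mathfrak m)$ be an unramified regular local ring.
\begin{enumerate}
\item[(a)] If $R=Q/f$ is a ramified regular local ring, then $fQ=(p-h)Q$ for some $h\in\mathfrak m^2$.
\item[(b)] If $h\in\mathfrak m^2$, then $R=Q/(p-h)$ is a regular local ring. If moreover $h\notin pQ$, then $R$ has mixed characteristic and is ramified.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $R$ is ramified, $p\in\mathfrak m^2+fQ$; write $p=uf+h$ with $h\in\mathfrak m^2$. As $f\in\mathfrak m$ and $p\notin\mathfrak m^2$, the element $u$ is a unit.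

(b) Put $f=p-h$. Then $f\in\mathfrak m\setminus\mathfrak m^2$, so $R$ is regular, and $p=h\in\mathfrak m_R^2$. It remains to show that $p\ne0$ in $R$; then the domain $R$, whose residue field has characteristic $p$, has characteristic $0$. Suppose $p=fu$ in $Q$. The ring $Q/p$ is regular, hence a domain, and in it $hu=0$ and $h\ne0$. So $u=pu'$, and canceling $p$ gives $1=fu'$, which is absurd.
\end{proof}

A lift of $R/\mathfrak p$ is a deformation of this ring in the direction of $f$, and $f$ is hard to use directly. The next lemma gives a condition under which it is a deformation in the direction of $p$, a notion that no longer depends on $f$.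

\begin{lemma}\label{lem:reduce}
Let $(Q,\mathfrak m)$ be an unramified regular local ring, $P\subset Q$ a prime containing $p$, and $h\in\mathfrak mP$. Put $f=p-h$, $R=Q/f$ and $\mathfrak p=P/fQ$. If $R/\mathfrak p$ dimly lifts to $Q$, then there is a prime $\mathfrak q\subset Q$ such that $p$ is a nonzerodivisor on $B=Q/\mathfrak q$ and $\mathfrak q+pQ=P$, so that $B/pB=Q/P$.
\end{lemma}

\begin{proof}
Take $\mathfrak q$ as in Lemma~\ref{lem:prime}(ii). Then $f$ is a nonzerodivisor on $B=Q/\mathfrak q$ and $PB=fB$. Write $h=\sum a_ig_i$ with $a_i\in\mathfrak m$ and $g_i\in P$. In $B$ each $g_i$ is a multiple of $f$, so $h=fu$ with $u\in\mathfrak m_B$, and $p=f+h=f(1+u)$. Since $1+u$ is a unit, $pB=fB=PB$ and $p$ is a nonzerodivisor on $B$.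
\end{proof}

\begin{remark}\label{rem:mP}
If $p$ and $f$ lie in $P$, then $h\in P$ automatically; the point of the hypothesis is the factor $\mathfrak m$, which makes $1+u$ a unit. Without it a lift can stay in characteristic $p$: for $Q=\mathbb Z_p[[X,Y]]$, $h=Y^2-X^3$ and $P=(p,h)$, the prime $\mathfrak q=pQ$ satisfies Lemma~\ref{lem:prime}(ii), and $p=0$ in $Q/\mathfrak q$. This is why Theorem~\ref{thm:explicit} uses $h=X_1r$ and not $h=r$.
\end{remark}

\section{An obstruction to lifting modulo $p^2$}\label{sec:obstruction}

Let $k$ be a perfect field of characteristic $p$ and $W_2=W(k)/p^2$; for $k=\mathbb F_p$ this is $\mathbb Z/p^2$. For a $W_2$-module $Y$ and $u\in Y/pY$ we write $p[u]\in Y$ for $p$ times any lift of $u$; this is well defined because $p^2=0$.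

\begin{lemma}\label{lem:flat}
Let $Y$ be a $W_2$-module. Then $\operatorname{Tor}_1^{W_2}(Y,k)=(0:_Yp)/pY$, and $Y$ is flat if and only if this module is zero, that is, if and only if
\[
0\to Y/pY\xrightarrow{u\mapsto p[u]}Y\to Y/pY\to0
\]
is exact. Moreover:
\begin{enumerate}
\item[(a)] if $Y'\subset Y$ is a submodule with $Y/Y'$ flat and $pe\in Y'$, then $e\in Y'+pY$;
\item[(b)] if $Y$ is flat and $\psi\colon Y'\to Y$ is a homomorphism such that $Y'/pY'\to Y/pY$ is injective, then $\operatorname{coker}\psi$ is flat;
\item[(c)] if $p$ is a nonzerodivisor on a ring $B$, then $B/p^2B$ is flat over $\mathbb Z/p^2$.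
\end{enumerate}
\end{lemma}

\begin{proof}
The field $k$ has the free resolution $\cdots\to W_2\xrightarrow{p}W_2\xrightarrow{p}W_2$, which gives the formula for $\operatorname{Tor}_1$. A module is flat if and only if $\operatorname{Tor}_1(Y,W_2/\mathfrak c)=0$ for all ideals $\mathfrak c$, and $pW_2$ is the only nonzero proper ideal. Part (a) is the criterion applied to $Y/Y'$. For (b), let $Y''$ be the image of $\psi$. As $Y$ is flat, $\operatorname{Tor}_1(\operatorname{coker}\psi,k)$ is the kernel of $Y''/pY''\to Y/pY$. This map is injective, because $Y'/pY'\to Y''/pY''$ is onto and the composite is injective. For (c), $pb\in p^2B$ implies $b\in pB$.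
\end{proof}

The criterion involves only multiplication by $p$, so a $W_2$-module is flat over $W_2$ if and only if it is flat over $\mathbb Z/p^2$.

The obstruction comes from two identities. First, in a ring with $p^2=0$,
\begin{equation}\label{eq:power}
(a+pb)^p=a^p,
\end{equation}
since the binomial term $pa^{p-1}\cdot pb$ and all higher terms are divisible by $p^2$. So an element of $D_2/pD_2$ has many lifts to such a ring $D_2$, but they all have the same $p$-th power. Second, $p$-th powers are additive only modulo $p$: in $\mathbb Z[T_1,\dots,T_n]$,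
\begin{equation}\label{eq:Phi}
(T_1+\dots+T_n)^p=T_1^p+\dots+T_n^p+p\,\Phi(T_1,\dots,T_n)
\end{equation}
for a homogeneous polynomial $\Phi$ of degree $p$ with integer coefficients. A relation $g=0$ in characteristic $p$ lifts to a relation $g+p\gamma=0$ with unknown $\gamma$, but by \eqref{eq:power} it forces $g^p=0$ with no unknown term, and by \eqref{eq:Phi} this is a condition on $\Phi$.

\begin{lemma}\label{lem:obstruction}
Let $D_2$ be a $\mathbb Z/p^2$-algebra, $D=D_2/pD_2$, and $a_1,b_1,\dots,a_n,b_n\in D_2$. Put $m_i=a_ib_i$ and $g=m_1+\dots+m_n$. Let $\mathfrak a\subset D$ be an ideal that contains the images of $g$ and of all $a_i^p$ and $b_i^p$. If there is an ideal $\mathfrak a_2\subset D_2$ with image $\mathfrak a$ in $D$ and $D_2/\mathfrak a_2$ flat over $\mathbb Z/p^2$, then the image of $\Phi(m_1,\dots,m_n)$ in $D$ lies in $\mathfrak a$.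
\end{lemma}

\begin{proof}
Choose $\gamma,\alpha_i\in D_2$ with $g+p\gamma\in\mathfrak a_2$ and $a_i^p+p\alpha_i\in\mathfrak a_2$. By \eqref{eq:power}, $g^p=(g+p\gamma)^p\in\mathfrak a_2$, and by \eqref{eq:Phi},
\[
g^p-\sum_ib_i^p(a_i^p+p\alpha_i)=p\Big(\Phi(m_1,\dots,m_n)-\sum_ib_i^p\alpha_i\Big)\in\mathfrak a_2 .
\]
By Lemma~\ref{lem:flat}(a), the image of $\Phi(m_1,\dots,m_n)-\sum_ib_i^p\alpha_i$ lies in $\mathfrak a$. The unknown terms $\alpha_i$ appear with the coefficients $b_i^p$, whose images lie in $\mathfrak a$.
\end{proof}

For $n=2$ the conclusion always holds, so the lemma gives no obstruction: modulo $g$ we have $\Phi(m_1,m_2)\equiv\Phi(m_1,-m_1)$, which is $0$ for odd $p$ and $-m_1^2$ for $p=2$. The smallest case in which something happens is $n=3$, $p=2$.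

\begin{example}\label{ex:byhand}
Let $p=2$ and $D_2=(\mathbb Z/4)[[x,y,z,a,b,c]]$, with $m_1=xa$, $m_2=yb$, $m_3=zc$. Let $\mathfrak a\subset D=\mathbb F_2[[x,y,z,a,b,c]]$ be the image of the ideal $I$ of Example~\ref{ex:hochster}. Here $\Phi(m_1,m_2,m_3)=m_1m_2+m_1m_3+m_2m_3$. We show that it is not in $\mathfrak a$ by finding a linear functional that separates them. Let $\Lambda\colon D\to\mathbb F_2$ be the sum of the coefficients of the three monomials $m_1m_2$, $m_1m_3$, $m_2m_3$. These are squarefree, so $\Lambda$ kills all multiples of $x^2,\dots,c^2$. Let $\mu$ be a monomial with $\Lambda(g\mu)\ne0$. Then $m_k\mu=m_im_j$ for some $k$ and $i\ne j$; as $m_k$ divides $m_im_j$ only for $k\in\{i,j\}$, we get $\mu\in\{m_1,m_2,m_3\}$. But $\Lambda(gm_1)=\Lambda(m_1^2+m_1m_2+m_1m_3)=0+1+1=0$, and the same computation applies to $m_2$ and $m_3$ by symmetry. Hence $\Lambda(\mathfrak a)=0$, whereas $\Lambda(\Phi(m_1,m_2,m_3))=3=1$. By Lemma~\ref{lem:obstruction}, no quotient of $D_2$ that is flat over $\mathbb Z/4$ reduces to $D/\mathfrak a$.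
\end{example}

The ring $D/\mathfrak a$ has finite length, and the argument leans on its nilpotent elements $a_i$, $b_i$. To use Lemma~\ref{lem:reduce} we need the same obstruction in a domain.

\section{A two-dimensional domain that does not lift}\label{sec:domain}

Let $k$ be any field of characteristic $p$. Put $S=k[[s,t]]$, $\nu=p^2+p+1$, $z=s^pt+st^p$, and let $A=A_k\subset S$ be the image of
\[
k[[X_1,\dots,X_5]]\to S,\qquad X_1,\dots,X_5\mapsto s^p,\ t^p,\ z,\ s^\nu,\ t^\nu .
\]
It is a complete local domain. The three-term relation that carries the obstruction is $z-s^pt-st^p=0$. It does not make sense in $A$, which contains neither $s$ nor $t$, but its $p$-th power $z^p=(s^p)^pt^p+s^p(t^p)^p$ does.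

\subsection{The computation for $p=2$}\label{sub:p2}
Let $k=\mathbb F_2$, so $A=\mathbb F_2[[s^2,t^2,z,s^7,t^7]]$ with $z=s^2t+st^2$. Let $B_2$ be a flat $\mathbb Z/4$-algebra with $B_2/2B_2=A$, and let $\sigma,\theta,Z\in B_2$ lift $s^2,t^2,z$. The element $Z^2-\sigma^2\theta-\sigma\theta^2$ reduces to $0$, so it equals $2[u]$ for some $u\in A$. Pretend for a moment that there is a ring map $B_2\to(\mathbb Z/4)[[s,t]]$ lifting the inclusion $A\subset S$. The images have the form
\[
\sigma=s^2+2\alpha,\qquad\theta=t^2+2\beta,\qquad Z=s^2t+st^2+2\gamma .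
\]
Then $\sigma^2=s^4$, $\theta^2=t^4$ and $Z^2=s^4t^2+s^2t^4+2s^3t^3$, so
\[
Z^2-\sigma^2\theta-\sigma\theta^2=2\,(s^3t^3-s^4\beta-t^4\alpha).
\]
Hence $u=s^3t^3-s^4\beta-t^4\alpha$ in $S$, and $s^3t^3\in A+(s^4,t^4)S$. But the part of $A$ in degree $6$ is spanned by $s^6,s^4t^2,s^2t^4,t^6$ and $z^2=s^4t^2+s^2t^4$, so $s^3t^3$ occurs in no element of $A+(s^4,t^4)S$.

The pretense has to be removed: there is no reason for $B_2$ to map to $(\mathbb Z/4)[[s,t]]$. The computation needs $s$ and $t$ only locally, and globally only their squares. The generators $s^\nu,t^\nu$ are there to provide this: they make $A$ equal to $S$ away from the closed point, so that $s$ and $t$ lift on each of two open sets, and their degree exceeds $p(p+1)$, so that they do not disturb the degree in which the obstruction lives.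

\subsection{The general case}

\begin{lemma}\label{lem:conductor}
There is an integer $n$ divisible by $p$ with $(s^n,t^n)S\subset A$. Hence $A_{s^p}=S_s$, $A_{t^p}=S_t$ and $A_{s^pt^p}=S_{st}$. Also $S$ is a finite $A$-module and $\dim A=2$.
\end{lemma}

\begin{proof}
The ring $S$ is generated as a module over $S_0=k[[s^p,t^p]]\subset A$ by the monomials $s^it^j$ with $0\le i,j<p$. So $S$ is finite over $A$, and $\dim A=\dim S=2$. We have $s^{p(p+1)}\cdot s=s^\nu\in A$, hence $s^{p(p+2)}\cdot s\in A$, and
\[
s^{p(p+2)}\cdot t=(s^p)^{p+1}(z-st^p)=(s^p)^{p+1}z-t^ps^\nu\in A .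
\]
Multiplying such elements gives $s^{p(p+2)(i+j)}s^it^j\in A$. Let $n=2p^2(p+2)$. For $0\le i,j<p$ the number $n-p(p+2)(i+j)$ is a nonnegative multiple of $p$, so $s^ns^it^j\in A$, and $s^nS\subset A$. The set of generators of $A$ is symmetric in $s$ and $t$, so $t^nS\subset A$. Finally $u/s^{pm}=(s^nu)/s^{n+pm}\in A_{s^p}$ for $u\in S$; this gives $A_{s^p}=S_s$, and the other two equalities follow by symmetry and by localizing further.
\end{proof}

Let $\omega\in S$ be the value of $\Phi$ at the two terms of $z$:
\[
\omega=\Phi(s^pt,st^p)=\sum_{0<i<p}\frac1p\binom pi(s^pt)^i(st^p)^{p-i}.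
\]

\begin{lemma}\label{lem:omega}
$\omega\notin A+(s^{p^2},t^{p^2})S$.
\end{lemma}

\begin{proof}
The generators of $A$ are homogeneous, so the component of degree $p(p+1)$ of an element of $A$ is a $k$-linear combination of the monomials in the generators that have this degree. Since $\nu>p(p+1)$, these are the $s^{pi}t^{pj}z^l$ with $p(i+j)+(p+1)l=p(p+1)$. This equation forces $p\mid l$, and $z^p\in k[s^p,t^p]$, so all of them lie in $k[s^p,t^p]$. The $i$-th term of $\omega$ is $\frac1p\binom pi s^{p+(p-1)i}t^{i+p(p-i)}$; these monomials are distinct and have degree $p(p+1)$. For $i=1$ we get $s^{2p-1}t^{p^2-p+1}$ with coefficient $1$. This monomial does not occur in an element of $A$, since $p\nmid2p-1$, and it does not occur in an element of $(s^{p^2},t^{p^2})S$, since $2p-1<p^2$ and $p^2-p+1<p^2$.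
\end{proof}

\begin{proposition}\label{prop:nolift}
Let $A'$ be a local ring whose completion is isomorphic to $A_k$. There is no Noetherian local ring $B$ on which $p$ is a nonzerodivisor and such that $B/pB\cong A'$.
\end{proposition}

\begin{proof}
Suppose that $B$ exists. Completion is flat, so $p$ remains a nonzerodivisor on $\widehat B$, and $\widehat B/p\widehat B\cong A$. We may therefore assume $B/pB=A$. Let $B_2=B/p^2B$. By Lemma~\ref{lem:flat} the sequence $0\to A\to B_2\to A\to0$ is exact, with first map $u\mapsto p[u]$. Let $\sigma,\theta,Z\in B_2$ lift $s^p,t^p,z$. Localizing at $\sigma$, $\theta$, $\sigma\theta$ and using Lemma~\ref{lem:conductor}, we obtain compatible exact sequences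
\begin{gather*}
0\to S_s\to(B_2)_\sigma\to S_s\to0,\qquad0\to S_t\to(B_2)_\theta\to S_t\to0,\\
0\to S_{st}\to(B_2)_{\sigma\theta}\to S_{st}\to0,
\end{gather*}
again with first maps $u\mapsto p[u]$.

\emph{The ring $C$.} In place of the ring $(\mathbb Z/4)[[s,t]]$ of Section~\ref{sub:p2} we use the ring of functions on the union of the open sets $\sigma\ne0$ and $\theta\ne0$ of $\operatorname{Spec}B_2$. Let $C$ be the ring of pairs $(c_1,c_2)\in(B_2)_\sigma\times(B_2)_\theta$ such that $c_1$ and $c_2$ have the same image in $(B_2)_{\sigma\theta}$. Inside $S_{st}$ we have $S_s\cap S_t=S$: if $a/s^i=b/t^j$, then the prime element $s$ does not divide $t$, so $s^i$ divides $a$. Reduction modulo $p$ of both components therefore defines a ring map $\pi\colon C\to S$. An element of $\ker\pi$ is a pair $(p[u],p[v])$ with $u\in S_s$, $v\in S_t$ and $p[u]=p[v]$ in $(B_2)_{\sigma\theta}$; the third sequence gives $u=v$, so $u\in S$. Thus $u\mapsto(p[u],p[u])$ is an isomorphism $S\to\ker\pi$. We denote this pair by $p[u]$. It need not be $p$ times an element of $C$, since $\pi$ need not be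 onto, but computing in each component gives, for $c\in C$ and $u\in S$,
\[
c\cdot p[u]=p[\pi(c)u],\qquad(c+p[u])^p=c^p .
\]
There is a natural map $B_2\to C$, and its composite with $\pi$ is $B_2\to A\subset S$. Flatness of $B_2$ enters the conclusion through the following observation.
\begin{enumerate}
\item[$(\ast)$] If the image of $b\in B_2$ in $C$ is $p[u]$ with $u\in S$, then $u\in A$.
\end{enumerate}
Indeed, $b$ maps to $0$ in $A$, so $b=p[u']$ with $u'\in A$; its image in $C$ is $p[u']$, and $u=u'$ because $S\to\ker\pi$ is injective.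

\emph{Gluing $p$-th powers.} Choose lifts $s_1,t_1\in(B_2)_\sigma$ and $s_2,t_2\in(B_2)_\theta$ of $s,t$. In $(B_2)_{\sigma\theta}$ the elements $s_1$ and $s_2$ differ by a multiple of $p$, so $s_1^p=s_2^p$ by \eqref{eq:power}, and $t_1^p=t_2^p$ for the same reason. Hence $T_s=(s_1^p,s_2^p)$ and $T_t=(t_1^p,t_2^p)$ lie in $C$, with $\pi(T_s)=s^p=\pi(\sigma)$ and $\pi(T_t)=t^p=\pi(\theta)$. So in $C$
\[
\sigma=T_s+p[\alpha],\qquad\theta=T_t+p[\beta]\qquad\text{with }\alpha,\beta\in S .
\]

\emph{The computation.} In the $i$-th component ($i=1,2$) we have $Z\equiv s_i^pt_i+s_it_i^p$ modulo $p$. By \eqref{eq:power} and \eqref{eq:Phi},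
\[
Z^p=(s_i^pt_i+s_it_i^p)^p=(s_i^p)^pt_i^p+s_i^p(t_i^p)^p+p\,\Phi(s_i^pt_i,s_it_i^p),
\]
and so $Z^p=T_s^pT_t+T_sT_t^p+p[\omega]$ in $C$. On the other hand $\sigma^p=T_s^p$ and $\theta^p=T_t^p$, so
\[
\sigma^p\theta+\sigma\theta^p=T_s^pT_t+T_sT_t^p+p[s^{p^2}\beta+t^{p^2}\alpha].
\]
Subtracting, $Z^p-\sigma^p\theta-\sigma\theta^p=p[\omega-s^{p^2}\beta-t^{p^2}\alpha]$. The left side is the image of an element of $B_2$, so $(\ast)$ gives $\omega\in A+(s^{p^2},t^{p^2})S$. This contradicts Lemma~\ref{lem:omega}.
\end{proof}

\begin{remark}
For $k=\mathbb F_p$, the ring $A$ lies between two rings that do lift. One is $S$, with lift $\mathbb Z_p[[s,t]]$; Lemma~\ref{lem:omega} fails for it. The other is $\mathbb F_p[[s^p,t^p,z]]$, for which Lemma~\ref{lem:conductor} is not available: it is a two-dimensional domain and a quotient of $\mathbb F_p[[X_1,X_2,X_3]]$, hence a hypersurface, and one lifts its equation.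
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
The ring $Q$ is regular with parameters $p,X_1,\dots,X_5$, hence unramified. The element $h=X_1r$ lies in $\mathfrak m^2$ and not in $pQ$, so $R$ is a ramified regular local ring by Lemma~\ref{lem:form}(b). Let $P$ be the kernel of $Q\to\mathbb F_p[[s,t]]$. Then $p,r\in P$, so $h\in\mathfrak mP$, and $Q/P=R/\mathfrak p=A_{\mathbb F_p}$. If $R/\mathfrak p$ dimly lifted to $Q$, Lemma~\ref{lem:reduce} would give a ring $B$ that contradicts Proposition~\ref{prop:nolift}.
\end{proof}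

\subsection{A given surjection}

For Theorem~\ref{thm:given} the element $h$ is given, and we have to find $P$ with $h\in\mathfrak mP$. The ideal $\mathfrak b$ provides this, and it leaves five free parameters on which to impose the equations of $A$. Since $Q$ need not be complete, we want these equations to be polynomials over $\mathbb F_p$. The following lemma, which is used again in Section~\ref{sec:four}, passes between polynomials and power series.

\begin{lemma}\label{lem:graded}
Let $k$ be a field, give the variables $X=X_1,\dots,X_n$ positive integer degrees, and let $J\subset k[X]$ be a homogeneous ideal. A power series lies in $Jk[[X]]$ if and only if each of its homogeneous components lies in $J$.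
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_m$ be homogeneous generators of $J$. The component of degree $n$ of $\sum_ia_ig_i$ is $\sum_i(a_i)_{n-\deg g_i}g_i\in J$. Conversely, if $G=\sum_nG_n$ with $G_n\in J$, write $G_n=\sum_ia_{n,i}g_i$ with $a_{n,i}$ homogeneous of degree $n-\deg g_i$. Then $a_i=\sum_na_{n,i}$ is a power series and $G=\sum_ia_ig_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:given}]
Let $\mathfrak m$ be the maximal ideal and $k$ the residue field of $Q$. By Lemma~\ref{lem:form}(a) we may take $f=p-h$ with $h\in\mathfrak m^2$. Let $\mathfrak b_Q\subset Q$ be the preimage of $\mathfrak b$. Since $Q/\mathfrak b_Q=R/\mathfrak b$ is regular, of dimension $m\ge5$, there is a regular system of parameters $y_0,\dots,y_e,x_1,\dots,x_m$ of $Q$ with $\mathfrak b_Q=(y_0,\dots,y_e)$. We have $\mathfrak b_Q\cap\mathfrak m^2=\mathfrak m\mathfrak b_Q$: if $\sum a_iy_i\in\mathfrak m^2$, then all $a_i$ lie in $\mathfrak m$, because the $y_i$ are linearly independent in $\mathfrak m/\mathfrak m^2$. Both $p$ and $f$ lie in $\mathfrak b_Q$, so $h=p-f\in\mathfrak b_Q\cap\mathfrak m^2=\mathfrak m\mathfrak b_Q$.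

Let $Q'=Q/(\mathfrak b_Q+(x_6,\dots,x_m))$, a regular local ring of characteristic $p$ and dimension $5$ with parameters $x_1,\dots,x_5$. By the Cohen structure theorem there is an isomorphism $\widehat{Q'}\cong k[[X_1,\dots,X_5]]$ taking $x_i$ to $X_i$. Let $P_0$ be the kernel of the map $\mathbb F_p[X_1,\dots,X_5]\to\mathbb F_p[s,t]$ given by the formulas of Theorem~\ref{thm:explicit}. The map preserves degrees if $X_1,\dots,X_5$ are given the degrees $p,p,p+1,\nu,\nu$, so $P_0$ is homogeneous. Since $k$ is flat over $\mathbb F_p$, the kernel of $k[X]\to k[s,t]$ is $P_0k[X]$. A power series lies in the kernel of $k[[X]]\to k[[s,t]]$ if and only if each of its homogeneous components does, so this kernel is $P_0k[[X]]$ by Lemma~\ref{lem:graded}. View $Q'$ as an $\mathbb F_p[X]$-algebra by $X_i\mapsto x_i$, and put $A'=Q'/P_0Q'$. Its completion is $k[[X]]/P_0k[[X]]=A_k$, and $A'$ is a domain because it embeds in its completion.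

Let $P$ be the kernel of $Q\to A'$, a prime containing $\mathfrak b_Q$. Then $p\in P$ and $h\in\mathfrak m\mathfrak b_Q\subset\mathfrak mP$. By Lemma~\ref{lem:reduce} and Proposition~\ref{prop:nolift}, $R/\mathfrak p$ does not dimly lift to $Q$ for $\mathfrak p=P/fQ\supseteq\mathfrak b$.
\end{proof}

\section{Dimension four}\label{sec:four}

To reach $\dim R=4$ with Lemma~\ref{lem:reduce}, we need a domain that is a quotient of $k[[x_1,\dots,x_4]]$ and does not lift modulo $p^2$, whereas $A_k$ is given by five generators. We construct such a domain indirectly. First we compress the ideal of Example~\ref{ex:byhand} into four variables and obtain a finite length module $N$ that does not lift. Then we find a smooth irreducible curve $X\subset\mathbb P^3$ from whose ideal $N$ can be rebuilt by steps each of which lifts modulo $p^2$.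

Throughout this section $k$ is an algebraically closed field of characteristic $p$, $W_2=W(k)/p^2$, $\Pi=k[x,y,u,v]$ and $\Pi_2=W_2[x,y,u,v]$, with the standard grading.

\subsection{A module of finite length}

We substitute monomials of degree $p+1$ in $x,y$ for the $a_i$ of Lemma~\ref{lem:obstruction} and monomials of degree $p+1$ in $u,v$ for the $b_i$. Pure powers of all four variables must occur to give finite length, and the exponents must be such that $\Phi$ does not fall into the ideal through new divisibilities among monomials. Put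
\begin{gather*}
a_1=x^{p+1},\quad a_2=xy^p,\quad a_3=y^{p+1};\qquad b_1=uv^p,\quad b_2=u^{p+1},\quad b_3=v^{p+1};\\
m_i=a_ib_i,\qquad g=m_1+m_2+m_3,\qquad\mathfrak a=(a_1^p,a_2^p,a_3^p,b_1^p,b_2^p,b_3^p,g)\subset\Pi,
\end{gather*}
and $N=\Pi/\mathfrak a$. This is a nonzero graded module of finite length, since $\mathfrak a$ contains the $p(p+1)$-th power of each variable.

\begin{lemma}\label{lem:notin}
$\Phi(m_1,m_2,m_3)\notin\mathfrak a$.
\end{lemma}

\begin{proof}
As in Example~\ref{ex:byhand} we construct a linear functional $\Lambda$ that kills $\mathfrak a$ but not $\Phi(m_1,m_2,m_3)$. For $\lambda\in\mathbb Z^3$ let $|\lambda|=\lambda_1+\lambda_2+\lambda_3$ and let $m^\lambda=m_1^{\lambda_1}m_2^{\lambda_2}m_3^{\lambda_3}$, a Laurent monomial. From $m_1=x^{p+1}uv^p$, $m_2=xy^pu^{p+1}$, $m_3=y^{p+1}v^{p+1}$ we read off that in $m^\lambda$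
\begin{itemize}
\item the exponent of $x$ is $(p+1)\lambda_1+\lambda_2$, that of $y$ is $p\lambda_2+(p+1)\lambda_3$, and that of $u$ is $\lambda_1+(p+1)\lambda_2$;
\item the degree in $x,y$ and the degree in $u,v$ both equal $(p+1)|\lambda|$.
\end{itemize}
The exponents of $x$ and $u$ determine $\lambda_1,\lambda_2$, because $(p+1)^2-1\ne0$, and then the degree determines $\lambda_3$. So the $m^\lambda$ are distinct.

\emph{The functional.} To kill $g$ we substitute $T_1,T_2,-T_1-T_2$ for $m_1,m_2,m_3$; to kill the $m_i^p$ we then take the coefficient of $T_1^{p-1}T_2$, which vanishes modulo $p$ for $T_1^p$, $T_2^p$ and $(T_1+T_2)^p$. Precisely, for $\lambda\in\mathbb Z_{\ge0}^3$ with $|\lambda|=p$ let $w_\lambda\in\mathbb F_p$ be the coefficient of $T_1^{p-1}T_2$ in $T_1^{\lambda_1}T_2^{\lambda_2}(-T_1-T_2)^{\lambda_3}$, and put $w_\lambda=0$ for all other $\lambda\in\mathbb Z^3$. If $\lambda_2\ge2$ then $w_\lambda=0$. If $\lambda=(j,0,p-j)$ then $w_\lambda=\pm(p-j)$, which is zero for $j=0$ and $j=p$. If $\lambda=(j,1,p-1-j)$ then $w_\lambda=\pm1$. So $w_\lambda\ne0$ exactly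 for
\begin{equation}\label{eq:support}
\lambda=(j,0,p-j),\ 1\le j\le p-1,\qquad\text{and}\qquad\lambda=(j,1,p-1-j),\ 0\le j\le p-1 .
\end{equation}
Let $\Lambda\colon\Pi\to k$ be the linear map with $\Lambda(m^\lambda)=w_\lambda$ for $\lambda$ in \eqref{eq:support} and $\Lambda=0$ on all other monomials.

\emph{$\Lambda$ kills $a_i^p\Pi$.} Suppose $a_i^p\mu=m^\lambda$ with $\mu$ a monomial of $\Pi$ and $\lambda$ in \eqref{eq:support}. Both $a_i^p$ and $m^\lambda$ have degree $p(p+1)$ in $x,y$, so $\mu$ does not involve $x$, and $(p+1)\lambda_1+\lambda_2\in\{p(p+1),p,0\}$. In the first family the left side is $(p+1)j$ with $1\le j\le p-1$, which is not in this set. In the second family it is $1$ modulo $p+1$, while the elements of the set are $0,-1,0$ modulo $p+1$; this is impossible as $p+1\ge3$.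

\emph{$\Lambda$ kills $b_i^p\Pi$.} Comparing degrees in $u,v$ in the same way, we would need $\lambda_1+(p+1)\lambda_2\in\{p,p(p+1),0\}$. The left side is $j\in[1,p-1]$ in the first family and $j+p+1\in[p+1,2p]$ in the second, and $p(p+1)>2p$.

\emph{$\Lambda$ kills $g\Pi$.} Let $\mu$ be a monomial of $\Pi$ with $\Lambda(g\mu)\ne0$. Then $m_i\mu=m^\lambda$ for some $i$ and some $\lambda$ in \eqref{eq:support}, so $\mu=m^{\lambda'}$ with $\lambda'=\lambda-e_i$, $|\lambda'|=p-1$, where $e_1,e_2,e_3$ is the standard basis. Since the $m^\lambda$ are distinct, $\Lambda(g\mu)=w_{\lambda'+e_1}+w_{\lambda'+e_2}+w_{\lambda'+e_3}$. If $\lambda'\ge0$, this is the coefficient of $T_1^{p-1}T_2$ in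
\[
T_1^{\lambda_1'}T_2^{\lambda_2'}(-T_1-T_2)^{\lambda_3'}\cdot\big(T_1+T_2+(-T_1-T_2)\big)=0 .
\]
Otherwise the $i$-th entry of $\lambda'$ is $-1$ and $\lambda_i=0$. This is the case that was empty in Example~\ref{ex:byhand} because the $m_i$ were coprime; now it has to be excluded by the exponents.
\begin{itemize}
\item $i=1$. The only $\lambda$ in \eqref{eq:support} with $\lambda_1=0$ is $(0,1,p-1)$. Then $\lambda'=(-1,1,p-1)$, and the exponent of $x$ in $\mu$ is $-p<0$.
\item $i=2$. Then $\lambda'=(j,-1,p-j)$ with $j\le p-1$, and the exponent of $u$ in $\mu$ is $j-(p+1)<0$.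
\item $i=3$. The only $\lambda$ in \eqref{eq:support} with $\lambda_3=0$ is $(p-1,1,0)$. Then $\lambda'=(p-1,1,-1)$, and the exponent of $y$ in $\mu$ is $-1<0$.
\end{itemize}
In each case $\mu\notin\Pi$, a contradiction.

\emph{$\Lambda$ does not kill $\Phi(m_1,m_2,m_3)$.} By construction $\Lambda(\Phi(m_1,m_2,m_3))$ is the class modulo $p$ of the coefficient of $T_1^{p-1}T_2$ in
\[
\Phi(T_1,T_2,-T_1-T_2)=\tfrac1p\big(0-T_1^p-T_2^p-(-T_1-T_2)^p\big).
\]
This coefficient is $-(-1)^p\cdot\frac1p\binom p1=\pm1$.
\end{proof}

Lemmas~\ref{lem:obstruction} and~\ref{lem:notin}, applied to $D_2=\Pi_2$, give: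

\begin{corollary}\label{cor:N}
There is no ideal $\mathfrak a_2\subset\Pi_2$ with image $\mathfrak a$ in $\Pi$ and $\Pi_2/\mathfrak a_2$ flat over $W_2$.
\end{corollary}

\subsection{A smooth curve in $\mathbb P^3$}

For a graded module $Y$ let $Y(j)_n=Y_{j+n}$; the modules $\operatorname{Ext}^i_\Pi(Y,Y')$ are graded for $Y$ finitely generated, with $\operatorname{Ext}^i_\Pi(Y,Y'(j))_0=\operatorname{Ext}^i_\Pi(Y,Y')_j$. For a coherent sheaf $\mathcal F$ on $\mathbb P^3=\operatorname{Proj}\Pi$ let $H^i_*(\mathcal F)=\bigoplus_jH^i(\mathbb P^3,\mathcal F(j))$. Recall that $H^0_*(\mathcal O)=\Pi$, that $H^1_*(\mathcal O)=H^2_*(\mathcal O)=0$, and that $\mathcal F(j)$ is generated by global sections for $j\gg0$.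

The first syzygy $\mathfrak a$ of $N$ is an ideal, but it defines the empty subscheme of $\mathbb P^3$. We pass to the second syzygy, which has larger rank, and cut it down to rank one. Let $d_1,\dots,d_7$ be the degrees of the seven generators of $\mathfrak a$, let $F=\bigoplus_{i=1}^7\Pi(-d_i)$, and let $E$ be defined by
\begin{equation}\label{eq:E}
0\to E\to F\to\mathfrak a\to0 .
\end{equation}
Since $N$ has finite length over a polynomial ring in four variables, $\operatorname{Ext}^i_\Pi(N,\Pi)=0$ for $i\ne4$, and $\operatorname{Ext}^4_\Pi(N,\Pi)$ has finite length. The long exact sequences of $0\to\mathfrak a\to\Pi\to N\to0$ and of \eqref{eq:E} give $\operatorname{Ext}^i(\mathfrak a,\Pi)\cong\operatorname{Ext}^{i+1}(N,\Pi)$ and $\operatorname{Ext}^i(E,\Pi)\cong\operatorname{Ext}^{i+2}(N,\Pi)$ for $i\ge1$, as graded modules. Hence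
\begin{equation}\label{eq:ext}
\operatorname{Ext}^1_\Pi(\mathfrak a,\Pi)=0,\qquad\operatorname{Ext}^1_\Pi(E,\Pi)=0,\qquad\operatorname{Ext}^2_\Pi(E,\Pi)\cong\operatorname{Ext}^4_\Pi(N,\Pi).
\end{equation}
The sheaf associated with $N$ is zero, so \eqref{eq:E} gives an exact sequence $0\to\mathcal E\to\bigoplus\mathcal O(-d_i)\to\mathcal O\to0$ on $\mathbb P^3$. Thus $\mathcal E$ is locally free of rank $6$ with $\det\mathcal E=\mathcal O(-e)$, $e=\sum d_i$. Taking cohomology, $H^0_*(\mathcal E)$ and $H^1_*(\mathcal E)$ are the kernel and cokernel of $F\to\Pi$, so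
\[
H^0_*(\mathcal E)=E,\qquad H^1_*(\mathcal E)=N .
\]
Fix an integer $l$ so large that
\begin{enumerate}
\item[(L1)] $\mathcal E(l-1)$ is generated by global sections,
\item[(L2)] $\operatorname{Ext}^4_\Pi(N,\Pi)_{-l}=0$,
\item[(L3)] $c:=5l-e>0$.
\end{enumerate}
Five sections $\varphi_1,\dots,\varphi_5$ of $\mathcal E(l)$ define a map $\varphi\colon\mathcal O(-l)^5\to\mathcal E$, locally a $6\times5$ matrix, which is expected to drop rank along a curve. Condition (L1) will make the curve smooth, (L3) will make it connected, and (L2) will be used to lift.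

\begin{lemma}\label{lem:curve}
For general $\varphi\in H^0(\mathcal E(l))^5$ there is an exact sequence
\begin{equation}\label{eq:sheaf}
0\to\mathcal O(-l)^5\xrightarrow{\varphi}\mathcal E\to\mathcal I_X(c)\to0
\end{equation}
with $X\subset\mathbb P^3$ a smooth irreducible curve. The ideal $I_X=H^0_*(\mathcal I_X)$ is a homogeneous prime of height $2$, and there is an exact sequence of graded modules
\begin{equation}\label{eq:module}
0\to\Pi(-l)^5\to E\to I_X(c)\to0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $V=H^0(\mathcal E(l))$, let $\xi$ be a closed point, and let $(\mathcal O_\xi,\mathfrak m_\xi)$ be its local ring.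

\emph{First-order jets.} The map $V\to\mathcal E(l)\otimes\mathcal O_\xi/\mathfrak m_\xi^2$ is onto. Indeed, by (L1) there are global sections $\epsilon_1,\dots,\epsilon_6$ of $\mathcal E(l-1)$ that form a basis of the stalk at $\xi$, and linear forms map onto $\mathcal O(1)\otimes\mathcal O_\xi/\mathfrak m_\xi^2$; the products of the $\epsilon_i$ with linear forms span the target. So after trivializing $\mathcal E(l)$ near $\xi$, the space $V^5$ maps linearly onto the $6\times5$ matrices over $\mathcal O_\xi/\mathfrak m_\xi^2=k\oplus\mathfrak m_\xi/\mathfrak m_\xi^2$.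

\emph{Bad points.} Let $\mathcal J_\varphi\subset\mathcal O$ be the ideal sheaf generated locally by the six $5\times5$ minors of $\varphi$. Call $\varphi$ \emph{bad at $\xi$} if $(\mathcal J_\varphi)_\xi\subset\mathfrak m_\xi$ and its image in $\mathfrak m_\xi/\mathfrak m_\xi^2$ has dimension at most $1$. The bad pairs $(\xi,\varphi)$ form a closed set $\mathcal B\subset\mathbb P^3\times V^5$: on an open subset of an affine chart where $\mathcal E(l)$ is trivial, it is defined by the vanishing of the six minors and of the $2\times2$ minors of their $6\times3$ Jacobian matrix. We sort by the rank of the constant part $\varphi(\xi)$, using that $r\times r'$ matrices of rank at most $\rho$ have codimension $(r-\rho)(r'-\rho)$.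

If the rank is $5$, some minor is a unit and $\varphi$ is not bad at $\xi$. If the rank is at most $3$, then after constant column operations two columns of $\varphi$ have entries in $\mathfrak m_\xi$, so all minors lie in $\mathfrak m_\xi^2$ and $\varphi$ is bad; this case has codimension $3\cdot2=6$. Rank $4$ has codimension $2\cdot1=2$. In this case constant row and column operations bring $\varphi$ to the form $\left(\begin{smallmatrix}\eta&\beta'\\ \gamma&\delta\end{smallmatrix}\right)$ with $\eta$ an invertible $4\times4$ matrix and with $\beta',\gamma,\delta$ having entries in $\mathfrak m_\xi$. Operations over $\mathcal O_\xi$ bring it to the direct sum of the $4\times4$ identity matrix and the column $\binom\alpha\beta=\delta-\gamma\eta^{-1}\beta'$, which is congruent to $\delta$ modulo $\mathfrak m_\xi^2$. Then $(\mathcal J_\varphi)_\xi=(\alpha,\beta)$, and $\varphi$ is bad if and only if the linear parts of the two entries of $\delta$ are linearly dependent in $\mathfrak m_\xi/\mathfrak m_\xi^2\cong k^3$. For a fixed constant part this asks a $2\times3$ matrix to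 have rank at most $1$, which is codimension $2$ among the linear parts. In total this case has codimension $4$.

Since $V^5$ maps onto the jets, each fiber of $\mathcal B\to\mathbb P^3$ has codimension at least $4$ in $V^5$. So $\dim\mathcal B\le3+\dim V^5-4<\dim V^5$, and the image of $\mathcal B$ in $V^5$, which is closed because $\mathbb P^3$ is proper, is not everything. Let $\varphi$ be outside this image.

\emph{The sequence.} Let $X$ be the closed subscheme defined by $\mathcal J_\varphi$. At a point $\xi\in X$ the rank is $4$ and $\mathcal I_{X,\xi}=(\alpha,\beta)$ with $\alpha,\beta$ part of a regular system of parameters. So $X$ is empty or smooth of pure dimension $1$. Let $\psi\colon\mathcal E\to\det\mathcal E\otimes\mathcal O(5l)=\mathcal O(c)$ be the map $\epsilon\mapsto\epsilon\wedge\varphi_1\wedge\dots\wedge\varphi_5$. Its local entries are the signed maximal minors of $\varphi$, so its image is $\mathcal I_X(c)$. Exactness of \eqref{eq:sheaf} is an instance of the Hilbert--Burch theorem and can be seen on stalks. Off $X$, the $\varphi_i$ are part of a basis,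 and they span the kernel of $\psi$. At $\xi\in X$ the normal form above shows that the complex is the direct sum of $\mathcal O_\xi^4\xrightarrow{1}\mathcal O_\xi^4$ and the Koszul complex $0\to\mathcal O_\xi\to\mathcal O_\xi^2\to(\alpha,\beta)\to0$, which is exact for the regular sequence $\alpha,\beta$.

\emph{$X$ is a nonempty integral curve.} If $X$ were empty, $\mathcal E$ would be an extension of sums of line bundles, and $H^1_*(\mathcal E)=0$; but $H^1_*(\mathcal E)=N\ne0$. Twist \eqref{eq:sheaf} by $-c$. We have $H^1(\mathcal E(-c))=N_{-c}=0$ by (L3), as $N$ is zero in negative degrees, and $H^2(\mathcal O(-l-c))=0$. So $H^1(\mathcal I_X)=0$, the map $k=H^0(\mathcal O)\to H^0(\mathcal O_X)$ is onto, and $X$ is connected. A smooth connected scheme is integral, so $I_X$ is prime, and $\dim\Pi/I_X=2$. Finally, \eqref{eq:module} is $H^0_*$ of \eqref{eq:sheaf}, since $H^1_*(\mathcal O)=0$.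
\end{proof}

Fix such a $\varphi$. The cohomology sequence of \eqref{eq:sheaf} shows that $H^1_*(\mathcal I_X(c))\cong N$, so the curve remembers the module. The field $k$ was taken algebraically closed so that closed points are rational and a general $\varphi$ exists over $k$.

\subsection{Rebuilding $N$ from the curve modulo $p^2$}

We go from $I_X$ to $E$, from $E$ to $\mathfrak a$, and from $\mathfrak a$ to $N$. Each step lifts an extension class or a homomorphism, and each obstruction lies in an Ext group over $\Pi$ that vanishes.

\begin{lemma}\label{lem:ext}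
Let $Y_2$ be a finitely generated graded $\Pi_2$-module that is flat over $W_2$, and let $Y=Y_2/pY_2$. Let $G_2$ be a graded free $\Pi_2$-module of finite rank and $G=G_2/pG_2$. If $\operatorname{Ext}^{i+1}_\Pi(Y,G)_0=0$, then $\operatorname{Ext}^i_{\Pi_2}(Y_2,G_2)_0\to\operatorname{Ext}^i_{\Pi_2}(Y_2,G)_0$ is onto.
\end{lemma}

\begin{proof}
Let $L_\bullet$ be a graded free resolution of $Y_2$ over $\Pi_2$. It is a flat resolution over $W_2$, so the homology of $L_\bullet/pL_\bullet$ is $\operatorname{Tor}^{W_2}_*(Y_2,k)$, and $L_\bullet/pL_\bullet$ is a graded free resolution of $Y$ over $\Pi$. As $\operatorname{Hom}_{\Pi_2}(L_\bullet,G)=\operatorname{Hom}_\Pi(L_\bullet/pL_\bullet,G)$, we get $\operatorname{Ext}^j_{\Pi_2}(Y_2,G)=\operatorname{Ext}^j_\Pi(Y,G)$ for all $j$. Now use the long exact sequence of $0\to G\to G_2\to G\to0$.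
\end{proof}

\begin{proposition}\label{prop:graded}
There is no homogeneous ideal $I_2\subset\Pi_2$ with image $I_X$ in $\Pi$ and $\Pi_2/I_2$ flat over $W_2$.
\end{proposition}

\begin{proof}
Suppose that $I_2$ exists. The long exact Tor sequence of $0\to I_2\to\Pi_2\to\Pi_2/I_2\to0$ shows that $I_2$ is flat over $W_2$ and that $I_2/pI_2\to\Pi$ is injective, so $I_2/pI_2=I_X$. Put $J=I_X(c)$, $J_2=I_2(c)$, $G=\Pi(-l)^5$ and $G_2=\Pi_2(-l)^5$.

\emph{Lifting $E$.} Pull back \eqref{eq:module} along $J_2\to J$ to an extension of graded $\Pi_2$-modules $0\to G\to E\times_JJ_2\to J_2\to0$, with class in $\operatorname{Ext}^1_{\Pi_2}(J_2,G)_0$. Since $G$ is free, \eqref{eq:module} and \eqref{eq:ext} give $\operatorname{Ext}^2_\Pi(J,\Pi)\cong\operatorname{Ext}^2_\Pi(E,\Pi)\cong\operatorname{Ext}^4_\Pi(N,\Pi)$, so $\operatorname{Ext}^2_\Pi(J,G)_0=\big(\operatorname{Ext}^4_\Pi(N,\Pi)_{-l}\big)^5=0$ by (L2). By Lemma~\ref{lem:ext} with $i=1$ there is a graded extension $0\to G_2\to E_2\to J_2\to0$ whose pushout along $G_2\to G$ is $E\times_JJ_2$. The module $E_2$ is finitely generated,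 and it is flat over $W_2$ as an extension of flat modules. The composite $E_2\to E\times_JJ_2\to E$ restricts to the reduction $G_2\to G$ and induces the reduction $J_2\to J$. Since $J_2$ is flat, $0\to G\to E_2/pE_2\to J\to0$ is exact, and it maps to \eqref{eq:module} by the identity on both ends. By the five lemma $E_2/pE_2\cong E$.

\emph{Lifting $\mathfrak a$.} Let $F_2=\bigoplus\Pi_2(-d_i)$. By \eqref{eq:ext}, $\operatorname{Ext}^1_\Pi(E,F)=0$, so Lemma~\ref{lem:ext} with $i=0$ lifts the inclusion $E\to F$ to a graded map $E_2\to F_2$. By Lemma~\ref{lem:flat}(b) its cokernel $K_2$ is flat over $W_2$, and $K_2/pK_2=F/E=\mathfrak a$.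

\emph{Lifting $N$.} By \eqref{eq:ext}, $\operatorname{Ext}^1_\Pi(\mathfrak a,\Pi)=0$, so the inclusion $\mathfrak a\to\Pi$ lifts to a map $K_2\to\Pi_2$. Its image is an ideal $\mathfrak a_2$ with image $\mathfrak a$ in $\Pi$, and $\Pi_2/\mathfrak a_2$ is flat over $W_2$ by Lemma~\ref{lem:flat}(b). This contradicts Corollary~\ref{cor:N}.
\end{proof}

\subsection{From the graded ring to the complete local ring}

Lemma~\ref{lem:reduce} produces a lift of a local ring, with no grading. A flat lift modulo $p^2$ amounts to corrections of the generators under which all syzygies survive; this is a system of linear conditions over $\Pi$, and we can take its homogeneous part. Write $(x_1,\dots,x_4)=(x,y,u,v)$, $\widehat\Pi=k[[x_1,\dots,x_4]]$, $\widehat\Pi_2=W_2[[x_1,\dots,x_4]]$, $\widehat I=I_X\widehat\Pi$ and $\widehat A=\widehat\Pi/\widehat I$.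

\begin{proposition}\label{prop:complete}
The ring $\widehat A$ is a domain, and there is no ideal $\mathfrak q_2\subset\widehat\Pi_2$ with image $\widehat I$ in $\widehat\Pi$ and $\widehat\Pi_2/\mathfrak q_2$ flat over $W_2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:graded}, $\widehat A=\prod_n(\Pi/I_X)_n$. The lowest components of two nonzero elements have nonzero product in the domain $\Pi/I_X$, so $\widehat A$ is a domain.

Suppose that $\mathfrak q_2$ exists. Let $f_1,\dots,f_n$ be homogeneous generators of $I_X$, and let $s_j=(s_{j1},\dots,s_{jn})$, $1\le j\le m$, be homogeneous generators of their module of syzygies over $\Pi$, so that $s_{ji}$ is homogeneous of degree $D_j-\deg f_i$ for integers $D_j$. Fix homogeneous lifts $\tilde f_i,\tilde s_{ji}\in\Pi_2$ of the same degrees. Then $\sum_i\tilde s_{ji}\tilde f_i=p[\delta_j]$ with $\delta_j\in\Pi$ homogeneous of degree $D_j$. Choose $\gamma_i\in\widehat\Pi$ with $\tilde f_i+p[\gamma_i]\in\mathfrak q_2$. Then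
\[
\sum_i\tilde s_{ji}(\tilde f_i+p[\gamma_i])=p\Big[\delta_j+\sum_is_{ji}\gamma_i\Big]\in\mathfrak q_2,
\]
so $\delta_j+\sum_is_{ji}\gamma_i\in\widehat I$ by Lemma~\ref{lem:flat}(a). Let $\gamma_i'$ be the component of $\gamma_i$ of degree $\deg f_i$. By Lemma~\ref{lem:graded} the component of degree $D_j$ lies in $I_X$, so $\delta_j+\sum_is_{ji}\gamma_i'=\sum_it_{ji}f_i$ with $t_{ji}\in\Pi$. Put $f_i'=\tilde f_i+p[\gamma_i']$, $s_{ji}'=\tilde s_{ji}-p[t_{ji}]$, and $I_2=(f_1',\dots,f_n')\subset\Pi_2$, a homogeneous ideal with image $I_X$. Every syzygy has been lifted: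
\[
\sum_is'_{ji}f_i'=p\Big[\delta_j+\sum_is_{ji}\gamma_i'-\sum_it_{ji}f_i\Big]=0 .
\]
Let $\sum_ia_if_i'\in I_2\cap p\Pi_2$. Then the reduction of $(a_i)$ is a syzygy of the $f_i$, so $a_i=\sum_jb_js'_{ji}+pa_i'$ with $b_j,a_i'\in\Pi_2$, and $\sum_ia_if_i'=p\sum_ia_i'f_i'\in pI_2$. Hence $\operatorname{Tor}_1^{W_2}(\Pi_2/I_2,k)=(I_2\cap p\Pi_2)/pI_2=0$, and $\Pi_2/I_2$ is flat over $W_2$. This contradicts Proposition~\ref{prop:graded}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
If $Q$ is unramified and $R=Q/f$ is ramified, then $f\ne0$, so Corollary~\ref{cor:three} shows that there is no example with $d\le3$.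

Let $d\ge4$ and $Q=W(k)[[x_1,\dots,x_d]]$, an unramified regular local ring of dimension $d+1$ with maximal ideal $\mathfrak m$. Let $P$ be the kernel of the surjection $Q\to\widehat A$ that sends $p,x_5,\dots,x_d$ to $0$; it is prime by Proposition~\ref{prop:complete}. Choose a nonzero homogeneous $r_0\in I_X$, a lift $r\in W(k)[x_1,\dots,x_4]$ of it, and put $h=x_1r$, $f=p-h$, $R=Q/f$. Then $r\in P$, so $h\in\mathfrak mP\subset\mathfrak m^2$, and $h\notin pQ$ because $x_1r_0\ne0$. By Lemma~\ref{lem:form}(b), $R$ is a ramified regular local ring of dimension $d$.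

Suppose that $R/\mathfrak p$ dimly lifts to $Q$ for $\mathfrak p=P/fQ$. Lemma~\ref{lem:reduce} gives a quotient $B=Q/\mathfrak q$ on which $p$ is a nonzerodivisor, with $B/pB=Q/P=\widehat A$. The ring $B_2=B/p^2B$ is flat over $W_2$ by Lemma~\ref{lem:flat}. The natural map $\rho\colon\widehat\Pi_2\to B_2$ reduces modulo $p$ to the surjection $\widehat\Pi\to\widehat A$. Hence $\rho$ is onto: given $b\in B_2$, write $b=\rho(a_0)+pb_1$ and $b_1=\rho(a_1)+pb_2$, so that $b=\rho(a_0+pa_1)$. Let $\mathfrak q_2=\ker\rho$. Then $\widehat\Pi_2/(\mathfrak q_2+p\widehat\Pi_2)=B_2/pB_2=\widehat A$, so the image of $\mathfrak q_2$ in $\widehat\Pi$ is $\widehat I$. This contradicts Proposition~\ref{prop:complete}.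
\end{proof}

\begin{thebibliography}{9}

\bibitem{BE}
Buchsbaum and Eisenbud, Amer. J. Math. \textbf{99} (1977).

\bibitem{Lift}
\emph{On liftings of modules of finite projective dimension},
\texttt{http://www.powerlab.com/pdf/2404.17572}.

\end{thebibliography}
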